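# Extension from a hypersurface of a complete Kähler manifold: singular metrics and the sharp constant

## 1. Prescribing values at points of a Riemann surface

Let $X$ be a connected Riemann surface and $S\subset X$ a nonempty closed discrete set. Let $(S)$ be the line bundle of the divisor $S$, and let $s$ be a holomorphic section of $(S)$ with simple zeros at the points of $S$ and no other zeros. Let $L$ be another holomorphic line bundle. At each $p\in S$ we prescribe a vector $u(p)\in L_p$, and we look for a holomorphic section $U$ of $K_X+(S)+L$ with $U(p)=ds(p)\otimes u(p)$. (In a frame $e_S$ with $s=\tilde s\,e_S$, the value $ds(p)=d\tilde s(p)\otimes e_S$ at a zero $p$ of $s$ does not depend on the frame.) How small can $U$ be in $L^2$?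

Sizes are measured with metrics $\phi$ on $L$ and $\psi$ on $(S)$, given by local weights, $|\xi|^2=|\xi_j|^2e^{-\phi_j}$. In this section the weights are **smooth**. Assume, for some $\delta>0$,
$$i\partial\bar\partial\phi\ge0,\qquad i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi,\qquad |s|^2e^{-\psi}\le e^{-1/\delta},\qquad I:=\sum_{p\in S}|u(p)|^2e^{-\phi(p)}<\infty .$$

Put $t_0=1/\delta$, $\chi=\phi-\delta\psi$ (so $i\partial\bar\partial\chi\ge0$), and
$$t=\psi-\log|s|^2=\frac{\phi-\chi}\delta-\log|s|^2 ,\qquad e^{-t}=|s|^2e^{-\psi}. \tag{1}$$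
This is a global function, smooth off $S$, with $t\ge t_0$ and $t\to\infty$ at $S$. Off $S$, $\log|s|^2$ is harmonic in frames, so $i\partial\bar\partial t=\frac1\delta(i\partial\bar\partial\phi-i\partial\bar\partial\chi)$. For an $L$-valued $(1,0)$-form $f$ write $|f|^2=if\wedge\bar f$. Then $iU\wedge\bar Ue^{-\phi-\psi}=e^{-t}|U/s|^2e^{-\phi}$. We replace $e^{-t}$ by a more general weight $c(t)$, where

**(H)** $c$ is $C^\infty$ on a neighborhood of $[t_0,\infty)$, positive, $c'\le 0$ on $[t_0,\infty)$, $\int_{t_0}^\infty c<\infty$, and $c(r)\ge a(1+r)^{-2}$ on $[t_0,\infty)$ for some $a>0$.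

An example is $c(r)=(1+r)^{-2}$. Put
$$k=\Big(\frac{c(t_0)}\delta+\int_{t_0}^\infty c\,dr\Big)^{-1}.$$

**Proposition 1.** In this one-dimensional smooth situation, under (H), there is a holomorphic section $U$ of $K_X+(S)+L$ with $U=ds\otimes u$ on $S$ and $\int_Xc(t)|U/s|^2e^{-\phi}\le\frac{2\pi}kI$.

**Step 1: reduction to an inequality for test sections.** The step turns the existence of $U$ into an estimate. For $\tau\in C_c^\infty(X,L^*)$ put $\ell(\tau)=\sum_{p\in S}u(p)\tau(p)$. For $L^*$-valued $(0,1)$-forms $\xi=\tilde\xi d\bar z$, $\zeta=\tilde\zeta d\bar z$ put $\langle\xi,\zeta\rangle e^{\Phi}=\tilde\xi\overline{\tilde\zeta}e^{\Phi}\,i\,dz\wedge d\bar z$ and $|\xi|^2e^\Phi=\langle\xi,\xi\rangle e^\Phi$. Suppose we know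
$$|\ell(\tau)|^2\le\frac I{2\pi k}\int_X\frac{|\bar\partial\tau|^2e^\phi}{c(t)}\qquad\text{for all }\tau\in C_c^\infty(X,L^*). \tag{2}$$
The right side is finite, since $1/c(t)\le(1+t)^2/a$ has only logarithmic singularities. By (2), $\bar\partial\tau\mapsto\ell(\tau)$ is well defined and bounded on a subspace of the Hilbert space of $(0,1)$-forms with $\int|\xi|^2e^\phi/c(t)<\infty$. By Riesz there is an $L$-valued $(1,0)$-form $v$ with $\int_Xv\wedge\bar\partial\tau=\ell(\tau)$ for all $\tau$ and $\int c(t)|v|^2e^{-\phi}\le\frac I{2\pi k}$. By Cauchy–Schwarz and local integrability of $1/c(t)$, $v\in L^1_{loc}$. Put $U=2\pi i\,sv$.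

For test sections $\tau'$ of $(L+(S))^*$, $\int sv\wedge\bar\partial\tau'=\int v\wedge\bar\partial(s\tau')=\ell(s\tau')=0$, so $U$ is holomorphic. Stokes gives $\langle\bar\partial v,\tau\rangle=\int v\wedge\bar\partial\tau=\ell(\tau)$, so $\bar\partial(U/s)=2\pi i\sum_pu(p)\delta_p$. Near $p$ choose a coordinate $z$ and frames with $s=z\,e_S$, and let $U'_p=u(p)\,dz\otimes e_S$, where $u(p)$ is extended as a constant in the frame of $L$. As $\bar\partial(dz/z)=2\pi i\,\delta_0$, $(U-U_p')/s$ is $\bar\partial$-closed and $L^1_{loc}$, hence holomorphic near $p$. So $U(p)=U'_p(p)=ds(p)\otimes u(p)$. Finally $\int c(t)|U/s|^2e^{-\phi}\le4\pi^2\frac I{2\pi k}=\frac{2\pi}kI$. It remains to prove (2).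

**Step 2: an integral inequality for sections of $L^*$.** The step bounds $|\tau|^2$ times a curvature by $|\bar\partial\tau|^2$. Let $\Phi$ be a smooth metric on $L$, $g\in C^\infty_c(X,L^*)$, $D'g=\partial g+g\,\partial\Phi$. The forms $\gamma=\bar ge^\Phi\bar\partial g$ and $\gamma'=\bar ge^\Phi D'g$ are global, and
$$\partial\gamma=e^\Phi\,\overline{\bar\partial g}\wedge\bar\partial g+\bar ge^\Phi(\partial\bar\partial g+\partial\Phi\wedge\bar\partial g),\qquad \bar\partial\gamma'=e^\Phi\,\overline{D'g}\wedge D'g-\bar ge^\Phi(\partial\bar\partial g+\partial\Phi\wedge\bar\partial g+g\,\partial\bar\partial\Phi).$$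
Adding, multiplying by $i$ and integrating gives
$$\int|\bar\partial g|^2e^\Phi=\int|D'g|^2e^\Phi+\int|g|^2e^\Phi\,i\partial\bar\partial\Phi\ \ge\int|g|^2e^\Phi\,i\partial\bar\partial\Phi. \tag{3}$$
Let $\hat\phi$ be a smooth metric on $L$ and $h>0$ a smooth function. Apply (3) with $g=h\tau$ and $\Phi=\hat\phi-\log h$. On the left,
$$|\bar\partial(h\tau)|^2h^{-1}=h|\bar\partial\tau|^2+2\mathrm{Re}\langle\bar\partial\tau,\tau\bar\partial h\rangle+h^{-1}|\tau|^2\,i\partial h\wedge\bar\partial h.$$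
On the right, $h\,i\partial\bar\partial\Phi=h\,i\partial\bar\partial\hat\phi-i\partial\bar\partial h+h^{-1}i\partial h\wedge\bar\partial h$. The last terms cancel:
$$\int|\tau|^2e^{\hat\phi}\,\Xi\le\int h|\bar\partial\tau|^2e^{\hat\phi}+2\mathrm{Re}\int\langle\bar\partial\tau,\tau\bar\partial h\rangle e^{\hat\phi},\qquad\Xi=h\,i\partial\bar\partial\hat\phi-i\partial\bar\partial h. \tag{4}$$

**Step 3: the choice of the auxiliary functions.** The step picks $h=h(t)$ and $\hat\phi=\phi+\nu_N(t)$ so that the left side of (4) sees only a thin shell $\{N\le t\le N+1\}$ around $S$. Off $S$, with primes for $d/dt$,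
$$\Xi=\Big(h-\frac{h'-h\nu_N'}\delta\Big)i\partial\bar\partial\phi+\frac{h'-h\nu_N'}\delta\,i\partial\bar\partial\chi+(h\nu_N''-h'')\,i\partial t\wedge\bar\partial t .$$
The first two terms are $\ge0$ if $0\le h'-h\nu_N'\le\delta h$. Fix $\theta\in C^\infty(\mathbb R)$ nondecreasing, $\theta=0$ on $(-\infty,0]$, $\theta=1$ on $[1,\infty)$, and put $\theta_N(r)=\theta(r-N)$ for real $N>t_0$. If we impose $h'-h\nu_N'=1-\theta_N$ and $h\ge1/\delta$, the condition holds. Differentiating, the last coefficient is $w=\theta_N'-h'\nu_N'$: a shell term plus $w^0=-h'\nu_N'$. Take $\nu_N'=(1-\theta_N)\nu'$ with $\nu'<0$. Absorbing the cross term $2h'|\bar\partial\tau||\tau\bar\partial t|$ of (4) in $w^0$ costs $|\bar\partial\tau|^2$ times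
$$\frac{(h')^2}{w^0}=\frac{h'}{(1-\theta_N)(-\nu')}=\frac{1+h\nu'}{-\nu'}=\varpi-h,\qquad\varpi:=\frac1{-\nu'} .$$
So the total cost is $\varpi|\bar\partial\tau|^2e^{\phi+\nu_N}$, and to reach (2) we want $\varpi e^{\nu}=\frac1{kc}$, that is, $(e^{-\nu})'=kc$. With $\nu(\infty)=0$ this forces $e^{-\nu}=1-k\int_r^\infty c$. Finally $h\ge1/\delta$ should follow from $h(t_0)=1/\delta$ and $h'\ge0$. At $t_0$ this requires $1+\nu'(t_0)/\delta\ge0$, i.e. $k\,(c(t_0)/\delta+\int_{t_0}^\infty c)\le1$. This is where the constant comes from: $k$ is the largest admissible value.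

**Lemma 2.** Assume (H). Let $e^{-\nu(r)}=1-k\int_r^\infty c$, $\varpi=1/(-\nu')$, $N>t_0$, $\nu_N'=(1-\theta_N)\nu'$ with $\nu_N=0$ for $r\ge N+1$, and let $h=h_N$ solve $h'=(1-\theta_N)(1+h\nu')$, $h(t_0)=1/\delta$. These functions are smooth near $[t_0,\infty)$, and on $[t_0,\infty)$:

1. $0\le\nu_N\le\nu\le\nu(t_0)<\infty$, $\ \varpi e^\nu=\frac1{kc}$, $\ 0<\varpi\le\frac{(1+r)^2}{ka}$;
2. $h'\ge0$, $\frac1\delta\le h\le\varpi$, and $h$ is constant for $r\ge N+1$;
3. $h'-h\nu_N'=1-\theta_N\in[0,1]$;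
4. $w:=h\nu_N''-h''=\theta_N'+w^0$ with $w^0:=(1-\theta_N)h'(-\nu')\ge0$, and $w=w^0=0$ for $r\ge N+1$;
5. the key identity
$$(h')^2=(\varpi-h)\,w^0. \tag{5}$$

**Proof.** By definition of $k$, $e^{-\nu(t_0)}=kc(t_0)/\delta>0$, and $e^{-\nu}$ increases to $1$. So $\nu$ is smooth near $[t_0,\infty)$, decreases from $\nu(t_0)$ to $0$, and $\nu'=-kce^\nu<0$. Hence $\varpi=e^{-\nu}/(kc)\le1/(kc)$, and $\nu_N(r)=\int_r^\infty(1-\theta_N)(-\nu')\in[0,\nu(r)]$. This is item 1.

For item 2, first drop $\theta_N$. Let $\eta'=1+\eta\nu'$, $\eta(t_0)=1/\delta$. Then $(\eta e^{-\nu})'=e^{-\nu}$, so $\eta>0$. Put $Y=e^{-2\nu}\eta'=e^{-2\nu}-kc\,\eta e^{-\nu}$. We have $Y(t_0)=e^{-\nu(t_0)}\big(e^{-\nu(t_0)}-kc(t_0)/\delta\big)=0$ and, using $(e^{-\nu})'=kc$,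
$$Y'=2kce^{-\nu}-kc'\eta e^{-\nu}-kce^{-\nu}=kce^{-\nu}-kc'\eta e^{-\nu}\ge0,$$
because $c'\le0$. So $Y\ge0$ and $\eta'\ge0$. Now let $\Delta=\eta-h$. Since $1+h\nu'=\eta'-\Delta\nu'$, we get $\Delta'=(1-\theta_N)\nu'\Delta+\theta_N\eta'$ with $\Delta(t_0)=0$ and $\theta_N\eta'\ge0$. So $\Delta\ge0$, and therefore $1+h\nu'=\eta'+\Delta(-\nu')\ge0$. This gives $h'\ge0$, $h\ge1/\delta$, $h\le\varpi$, and $h'=0$ for $r\ge N+1$.

Item 3: $h'-h\nu_N'=(1-\theta_N)(1+h\nu'-h\nu')=1-\theta_N$. Item 4: differentiating item 3, $h''-h'\nu_N'-h\nu_N''=-\theta_N'$. Item 5: $(\varpi-h)(-\nu')=1+h\nu'$, so $(\varpi-h)w^0=(1-\theta_N)h'(1+h\nu')=(h')^2$. $\square$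

**Step 4: the shell estimate.** With $h=h_N(t)$, $\hat\phi=\phi+\nu_N(t)$ (both smooth across $S$, being $h_N(N+1)$ and $\phi$ where $t\ge N+1$), we have $\Xi\ge w\,i\partial t\wedge\bar\partial t$ off $S$ by items 2–4. Near $S$, $\Xi=h\,i\partial\bar\partial\phi\ge0$ and $w=0$. By (5), $2h'|\bar\partial\tau||\tau\bar\partial t|\le w^0|\tau\bar\partial t|^2+(\varpi-h)|\bar\partial\tau|^2$. Where $t\ge N+1$ the left side is zero and $h\le\varpi$. So (4) gives
$$\int\theta_N'(t)|\tau\bar\partial t|^2e^{\hat\phi}\le\int\varpi(t)|\bar\partial\tau|^2e^{\hat\phi}\le\frac1k\int\frac{|\bar\partial\tau|^2e^\phi}{c(t)} . \tag{6}$$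

**Step 5: reading $\ell(\tau)$ off the shells.** Let $\tilde U$ be smooth with compact support, equal to $U'_p$ (Step 1) near each of the finitely many $p\in S\cap\operatorname{supp}\tau$, and supported in small disjoint discs around these points. For $N$ large, $\{t\ge N\}\cap\operatorname{supp}\tau$ lies where $\tilde U$ is holomorphic, so on $\operatorname{supp}\tau$ we have $\bar\partial(\theta_N(t)\tilde U/s)=\theta_N'(t)\bar\partial t\wedge\tilde U/s+2\pi i\sum_pu(p)\delta_p$. Pairing with $\tau$,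
$$2\pi i\,\ell(\tau)=\int\theta_N(t)\frac{\tilde U}s\wedge\bar\partial\tau-\int\theta_N'(t)\,\bar\partial t\wedge\frac{\tilde U}s\,\tau .$$
The first integral tends to $0$ as $N\to\infty$, since $\tilde U/s\in L^1$. By Cauchy–Schwarz and (6) the second is at most $A_N^{1/2}\big(\frac1k\int|\bar\partial\tau|^2e^\phi/c(t)\big)^{1/2}$, where $A_N=\int\theta_N'(t)|\tilde U/s|^2e^{-\phi}$ over a neighborhood of $S\cap\operatorname{supp}\tau$ on which $\tilde U=U'_p$; for large $N$ this neighborhood contains the part of the shell in $\operatorname{supp}\tau$. In the coordinate $z=e^{-y/2}e^{i\vartheta}$ near $p$ we have $|dz/z|^2=dy\,d\vartheta$ and $t=y+\psi$ with $\psi$ smooth, so $dt/dy=1+O(e^{-y/2})$ on rays. Thus the contribution of $p$ to $A_N$ tends to $2\pi|u(p)|^2e^{-\phi(p)}\int\theta'=2\pi|u(p)|^2e^{-\phi(p)}$, and $\lim A_N\le2\pi I$. Hence $4\pi^2|\ell(\tau)|^2\le2\pi I\cdot\frac1k\int|\bar\partial\tau|^2e^\phi/c(t)$, which is (2). $\square$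

Two things made this short: $\tau$ was a section rather than a form of positive degree, and everything was smooth. What changes in higher dimension, and with singular metrics?

## 2. Singular metrics, complete Kähler manifolds, and the theorems

Let $X$ be a complex manifold of dimension $n$ with canonical bundle $K_X$, and let $c_n=i^{n^2}$. In coordinates $c_n\,dz\wedge d\bar z=\prod_j i\,dz_j\wedge d\bar z_j=2^nd\lambda$. So for an $(n,0)$-form $U$ with values in a line bundle with metric $e^{-\phi}$, $c_nU\wedge\bar Ue^{-\phi}$ is a nonnegative $(n,n)$-form.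

**Definition (singular metric).** A possibly singular metric $\phi$ on a holomorphic line bundle is given by locally integrable weights $\phi_j:U_j\to[-\infty,+\infty)$ on a trivializing cover, with $|\xi|^2=|\xi_j|^2e^{-\phi_j}$ and $\phi_j-\phi_k=\log|g_{jk}|^2$ on overlaps, $g_{jk}$ being the transition functions. Its curvature current $i\partial\bar\partial\phi$ is a well-defined closed $(1,1)$-current.

For example, $\log|s|^2$ is a singular metric on $(S)$, in which $s$ has norm $1$ off $S$; its curvature current is $2\pi[S]$.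

**Definition (curvature inequalities).** $i\partial\bar\partial\phi\ge0$ means that the current is positive, i.e. each $\phi_j$ agrees almost everywhere with a plurisubharmonic (psh) function. Such weights are taken to be the psh representatives, so they are defined pointwise, for instance on $S$. For metrics $\phi,\psi$ on $L$, $(S)$ and $\delta>0$, $i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi$ means that $\phi_j-\delta\psi_j$ agrees almost everywhere with a psh function.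

Here $\psi$ need not be psh. For example, on the unit disc with $s=z$, $\phi=0$, $\psi=\frac1\delta+1-|z|^2$, the function $\phi-\delta\psi=\delta|z|^2-1-\delta$ is psh and $|s|^2e^{-\psi}=|z|^2e^{|z|^2-1}e^{-1/\delta}\le e^{-1/\delta}$.

**Definition (complete Kähler).** $X$ is a complete Kähler manifold if it carries some Kähler metric $\omega$ that is complete.

Compact Kähler manifolds, $\mathbb C^n$, the disc with its Poincaré metric, and products of these are examples.

The starting point is the following version of the Ohsawa–Takegoshi extension theorem. *Let $X$ have dimension $n$ and contain a divisor $D$ such that $X\setminus D$ is Stein. Let $S$ be a smooth hypersurface in $X$, defined by a global holomorphic section $s$ of $(S)$, and let $L$ be a holomorphic line bundle over $X$. Assume that $L$ and $(S)$ carry not necessarily smooth metrics $\phi$, $\psi$ with $i\partial\bar\partial\phi\ge0$ and $i\partial\bar\partial\phi\ge\delta\,i\partial\bar\partial\psi$, $\delta>0$,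 and that $|s|^2e^{-\psi}\le e^{-1/\delta}$ on $X$. Let $u$ be a global holomorphic section of $K_S+L|_S$ with*
$$I:=\int_Sc_{n-1}\,u\wedge\bar u\,e^{-\phi}<\infty .$$
*Then there is a global holomorphic section $U$ of $K_X+(S)+L$ with $U=ds\wedge u$ on $S$ and $\int_Xc_nU\wedge\bar Ue^{-\phi-\psi}\le C_\delta I$, with $C_\delta$ depending only on $\delta$.*

In "An Introduction To Things $\bar\partial$" (http://www.math.chalmers.se/~bob/7nynot.pdf) the author writes: "I do not know if the theorem holds as it stands for any complete Kähler manifold and line bundles with singular metrics." So: may one replace "$X\setminus D$ is Stein for some divisor $D$" by "$X$ is a complete Kähler manifold", keeping everything else? The answer is yes.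

The two hypotheses really differ. Let $T$ be a complex torus of dimension at least $2$ with zero Néron–Severi group. A nonzero effective divisor on $T$ has nonzero class, so $T$ contains no hypersurface. Let $X=T\times\mathbb D$, which is complete Kähler, and $S=T\times\{0\}$. A divisor $D$ of $X$ meets each fiber $T\times\{z\}$ in the empty set or in the whole fiber, since otherwise it would cut out a hypersurface of $T$. It cannot contain every fiber. So $X\setminus D$ contains a compact fiber of positive dimension and is not Stein, for any $D$.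

As in Section 1 put $t_0=1/\delta$, $\chi=\phi-\delta\psi$ with psh weights, which is a metric on the $\mathbb R$-bundle $L-\delta(S)$: its transition terms $\log|g|^2-\delta\log|g'|^2$ are pluriharmonic. Define $t$ by (1). Then $t$ is globally defined and finite almost everywhere, $t\ge t_0$ a.e., and $t\in L^r_{loc}$ for all $r<\infty$, because psh functions are in $L^r_{loc}$. For an $L$-valued $(n,0)$-form write $|f|^2=c_nf\wedge\bar f$. Then $c_nU\wedge\bar Ue^{-\phi-\psi}=e^{-t}|U/s|^2e^{-\phi}$.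

**Theorem A.** Keep all hypotheses of the theorem just recalled, except that "$X\setminus D$ is Stein" is replaced by "$X$ carries a complete Kähler metric". Then there is a holomorphic section $U$ of $K_X+(S)+L$ with $U=ds\wedge u$ on $S$ and
$$\int_Xc_n\,U\wedge\bar U\,e^{-\phi-\psi}\le2\pi\Big(1+\frac1\delta\Big)e^{-1/\delta}\,I. \tag{7}$$
This constant is optimal.

**Theorem B.** Same hypotheses. Let $c:[t_0,\infty)\to(0,\infty)$ be nonincreasing and integrable with $c(r)\ge ae^{-Ar}$ for some $a,A>0$. Then there is such a $U$ with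
$$\int_Xc(t)\,|U/s|^2e^{-\phi}\le2\pi\Big(\frac{c(t_0)}\delta+\int_{t_0}^\infty c\,dr\Big)I . \tag{8}$$
The constant is optimal for every $n$, $\delta$, $c$.

Theorem A is the case $c(r)=e^{-r}$ of Theorem B. Sections 5–11 prove Theorem B under (H), and Section 12 removes (H). The case (H) already answers the question: take $c(r)=(1+r)^{-2}$ and note that $e^{-t}\le\sup_{r\ge t_0}[(1+r)^2e^{-r}]\,c(t)$, so $C_\delta$ depends only on $\delta$.

## 3. The radial model on $\mathbb C\times\mathbb D^{n-1}$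

This computation shows by hand that no smaller constant is possible. Let $X=\mathbb C\times\mathbb D^{n-1}$ with coordinates $(z,z')$ (complete Kähler: flat times Poincaré), all bundles trivial, $s=z$, $S=\{z=0\}$, $u=dz'$ ($u=1$ if $n=1$), and
$$\phi=\delta\max(0,\log|z|^2),\qquad\psi=\frac1\delta+\max(0,\log|z|^2).$$
Then $\phi$ and $\phi-\delta\psi=-1$ are psh, and $|s|^2e^{-\psi}=e^{-1/\delta}\min(|z|^2,1)\le e^{-1/\delta}$. On $S$, $\phi=0$, so $0<I<\infty$. Moreover $t=\frac1\delta-\log|z|^2$ for $|z|<1$ and $t=\frac1\delta$ for $|z|\ge1$.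

Let $U=g\,dz\wedge dz'$ with $g$ holomorphic and $g(0,z')=1$. For fixed $z'$ the mean of $|g|^2$ on each circle $|z|=\text{const}$ is at least $1$, and the weights depend only on $|z|$. So the integral in (8) is smallest for $g\equiv1$. With $x=\log|z|^2$ we have $|z|^{-2}i\,dz\wedge d\bar z=dx\,d\vartheta$, and the smallest value is
$$I\int_{\mathbb C}c(t)|z|^{-2}e^{-\phi}\,i\,dz\wedge d\bar z=2\pi I\Big(\int_{-\infty}^0c(t_0-x)\,dx+c(t_0)\int_0^\infty e^{-\delta x}dx\Big)=2\pi I\Big(\int_{t_0}^\infty c\,dr+\frac{c(t_0)}\delta\Big).$$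
So the constants in Theorems A and B cannot be improved, for any $n$, $\delta$, $c$.

## 4. Three places where the one-variable proof stops

**Degree.** For $n\ge2$ the test object is an $L^*$-valued $(0,n-1)$-form $\tau$, and $\ell(\tau)=\int_Su\wedge\tau$. The substitute for (4) is the Bochner–Kodaira–Nakano inequality for the $(n,1)$-form $\alpha$ dual to $\tau$. The form $\bar\partial\tau$ corresponds to $\bar\partial^*\alpha$, but the inequality also contains $\int h|\bar\partial\alpha|^2$, which nothing controls. However, $\ell(\tau)$ does not change if $\tau$ is altered by $\bar\partial\mu$ with $\mu$ of compact support, i.e. if $\alpha$ is altered by $\bar\partial^*$ of a compactly supported form. The first idea is to replace $\alpha$ by its $L^2$-projection $a$ onto $\ker\bar\partial$. Then $\bar\partial a=0$ and $\bar\partial^*a=\bar\partial^*\alpha$. But $a$ does not have compact support, and to return to $\ell$ we must cut off in an exact way: we need $\alpha-a=\bar\partial^*\beta$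 and replace $\beta$ by $\kappa\beta$. The projection only tells us that $\alpha-a$ lies in the *closure* of the range of $\bar\partial^*$; it provides no $\beta$ with a norm bound. In Section 7 we use instead a penalized projection with parameter $\sigma>0$, which gives $\alpha-a=\bar\partial^*\beta$ exactly, at the price $\bar\partial a=\sigma\beta$, and let $\sigma\to0$ at the very end.

**Regularization.** The inequality needs smooth metrics, and smoothing cannot preserve positivity. Let $X$ be $\mathbb P^2$ blown up at a point, $E$ the exceptional curve, $L$ the bundle of $E$, and $\phi=\log|s_E|^2$, so that $i\partial\bar\partial\phi=2\pi[E]\ge0$. If $\phi_m$ is a smooth metric on $L$ with $i\partial\bar\partial\phi_m\ge-\lambda_m\omega$, then integrating over $E$ gives $\int_E\lambda_m\omega\ge-2\pi E\cdot E=2\pi$. So the loss $\lambda_m$ cannot tend to $0$ uniformly. It can tend to $0$ almost everywhere while staying bounded (Section 6). The resulting error $\int h\lambda_m|b|^2$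 then tends to $0$ provided the forms $b=b_m$ converge *strongly* in $L^2$. The penalized projection has this property because it solves a variational problem (Lemma 4).

**Shells.** In Section 1, $A_N\to2\pi I$ by continuity of $\phi$. A psh function is only upper semicontinuous, so $e^{-\phi}$ can be larger near $S$ than on $S$. An arbitrary local extension of $u$ will not do. On the unit bidisc take $s=z_1$, $\psi=\frac1\delta$, $\phi=q\log|z_1-z_2|^2$ with $1\le q<2$, and $u=z_2\,dz_2$. Here $\int|z_2|^{2-2q}d\lambda<\infty$, so $I<\infty$, and $t=\frac1\delta-\log|z_1|^2$. The extension $z_2\,dz_1\wedge dz_2$ has $\int|z_2|^2|z_1-z_2|^{-2q}d\lambda(z_2)=\infty$ for every $z_1\ne0$, so every shell has infinite mass. The extension $(z_2-z_1)\,dz_1\wedge dz_2$ is harmless. Section 9 constructs good local extensions and proves $\liminf A_N\le2\pi I$ for them.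

## 5. Conventions and tools

Working on each component, we may assume $X$ connected and $S\neq\emptyset$; on a component not meeting $S$ take $U=0$. Let $\omega$ be a complete Kähler metric. Closed balls are compact, so composing a smoothed distance function with slowly decreasing functions gives: for every compact $K$ and $\epsilon>0$ there is $\kappa\in C_c^\infty(X)$, $0\le\kappa\le1$, $\kappa=1$ near $K$, $|\bar\partial\kappa|_\omega\le\epsilon$.

$D^{p,q}$ denotes smooth forms with compact support. Inner products are linear in the first slot and normalized so that $|f|^2_\omega dV=c_nf\wedge\bar f$ for $(n,0)$-forms. For an $L^*$-valued $(0,n)$-form $\xi=\tilde\xi\,d\bar z_1\wedge\dots\wedge d\bar z_n$ put $|\xi|^2e^\phi=|\tilde\xi|^2e^\phi c_n\,dz\wedge d\bar z$. Then $|\int f\wedge\xi|^2\le\int\rho|f|^2e^{-\phi}\int\rho^{-1}|\xi|^2e^\phi$ for functions $\rho>0$. For a real function $f$ let $\iota_f=(\bar\partial f\wedge\cdot)^*$ be the pointwise adjoint. Then $|\iota_fb|\le|\bar\partial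 f||b|$ and $\iota_f\iota_g=-\iota_g\iota_f$. If $n=1$, all $(n,2)$-forms below are $0$.

**(R1) Bochner–Kodaira–Nakano.** For a smooth metric $\Phi$ on $L$ and $b\in D^{n,q}(X,L)$, $q\ge1$,
$$\|\bar\partial b\|^2_\Phi+\|\bar\partial^*_\Phi b\|_\Phi^2\ge\int\langle[i\partial\bar\partial\Phi,\Lambda]b,b\rangle e^{-\Phi}dV .$$
If at a point $\omega=i\sum dz_j\wedge d\bar z_j$ and $\Xi=i\sum\lambda_jdz_j\wedge d\bar z_j$, then on $(n,q)$-forms $\langle[\Xi,\Lambda]b,b\rangle=\sum_J\big(\sum_{j\in J}\lambda_j\big)|b_J|^2$. So this expression is monotone in $\Xi$, and $[\omega,\Lambda]=q$. Choosing the coordinates with $\bar\partial f$ proportional to $d\bar z_1$, we get $\langle[i\partial f\wedge\bar\partial f,\Lambda]b,b\rangle=|\iota_fb|^2$ for real $f$.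

**(R2) Strong openness** (Guan–Zhou, Ann. of Math. 182 (2015)). If $\varphi$ is psh, $f$ holomorphic and $|f|^2e^{-\varphi}$ is integrable near a point, then so is $|f|^2e^{-(1+\gamma)\varphi}$ for some $\gamma>0$. For example, $|z|^{2-2q}$ is integrable at $0\in\mathbb C$ exactly for $q<2$, an open condition.

**(R3) Local extension.** Let $P\subset\mathbb C^n$ be the unit polydisc, $\Phi$ psh near $\bar P$, $f$ holomorphic on $P\cap\{z_1=0\}$ with $\int|f|^2e^{-\Phi}d\lambda'<\infty$. Then there is a holomorphic $F$ on $P$ with $F|_{z_1=0}=f$ and, with $C$ universal,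
$$\int_P|F|^2|z_1|^{-2}(1-\log|z_1|)^{-2}e^{-\Phi}d\lambda\le C\int|f|^2e^{-\Phi}d\lambda'.$$
For smooth $\Phi$ this is a case of Theorem 4.1 of Demailly, *On the Ohsawa–Takegoshi–Manivel $L^2$ extension theorem* (Progr. Math. 188, 2000). That theorem concerns a weakly pseudoconvex Kähler manifold, a Hermitian line bundle $\mathcal L$, and a section $\mathbf s$, generically transverse to $0$, of a Hermitian bundle $E$ of rank $r$. One assumes that $i\Theta(\mathcal L)+r\,i\partial\bar\partial\log|\mathbf s|^2$ is $\ge0$ and $\ge\alpha^{-1}\{i\Theta(E)\mathbf s,\mathbf s\}/|\mathbf s|^2$, and $|\mathbf s|\le e^{-\alpha}$, with $\alpha\ge1$ continuous. It extends $f$ from $\{\mathbf s=0,\Lambda^rd\mathbf s\ne0\}$ with $\int|F|^2|\mathbf s|^{-2r}(-\log|\mathbf s|)^{-2}\le C_r\int|f|^2|\Lambda^rd\mathbf s|^{-2}$. We use it for holomorphic sections with trivial bundles (metrics $\Phi$ and $0$), $r=1$, $\mathbf s=z_1/e$, $\alpha=1$.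

For general $\Phi$ let $\Phi_\varepsilon=\Phi*\rho_\varepsilon\downarrow\Phi$, smooth psh near $\bar P$. As $\Phi_\varepsilon\ge\Phi$, we get $F_\varepsilon$ satisfying the estimate with $\Phi_\varepsilon$ on the left and $\Phi$ on the right. The $\Phi_\varepsilon$ are uniformly bounded above on $P$ and the weight in $z_1$ is bounded below, so $(F_\varepsilon)$ is bounded in $L^2(P)$ and a subsequence converges locally uniformly to some $F$ with $F|_{z_1=0}=f$. For $\varepsilon\le\varepsilon_0$, $e^{-\Phi_{\varepsilon_0}}\le e^{-\Phi_\varepsilon}$. By Fatou $F$ satisfies the estimate with $\Phi_{\varepsilon_0}$ on the left; let $\varepsilon_0\to0$ by monotone convergence.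

**(R4) Regularized maximum.** Fix an even $\vartheta\in C_c^\infty((-1,1))$, $\vartheta\ge0$, $\int\vartheta=1$. For $\varsigma>0$ put
$$\mathcal M_\varsigma(x_1,\dots,x_p)=\int\max_j(x_j+\varsigma h_j)\prod_j\vartheta(h_j)\,dh .$$
It is smooth, convex, nondecreasing in each variable, and satisfies $\mathcal M_\varsigma(x_1+a,\dots,x_p+a)=\mathcal M_\varsigma(x)+a$ and $\max\le\mathcal M_\varsigma\le\max+\varsigma$ (the first inequality is Jensen, as $\vartheta$ is even). If $x_j\le x_k-2\varsigma$ for some $k\ne j$, then $x_j+\varsigma h_j\le x_k+\varsigma h_k$ on the support of the kernel, so $x_j$ may be dropped. With one entry, $\mathcal M_\varsigma(x)=x$. For example, $\mathcal M_\varsigma(x_1,x_2)=x_1$ when $x_2\le x_1-2\varsigma$. By translation equivariance $\mathcal M_\varsigma$ applies to metrics of the same $\mathbb R$-bundle. Since $\partial_j\mathcal M_\varsigma\ge0$, $\sum_j\partial_j\mathcal M_\varsigma=1$ and $\mathcal M_\varsigma$ is convex, $i\partial\bar\partial u_j\ge-\lambda\omega$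 for all $j$ implies $i\partial\bar\partial\mathcal M_\varsigma(u)\ge-\lambda\omega$.

## 6. Smoothing with a curvature loss that tends to zero almost everywhere

**Lemma 3.** Let $\xi$ be $\phi$ or $\chi$ and $\Omega\Subset X$ open. There are smooth metrics $\xi_m$ of the same bundle on $X$ with $\xi_m\ge\xi$, $\xi_m\to\xi$ a.e., locally uniformly bounded above, and $i\partial\bar\partial\xi_m\ge-\lambda_m\omega$ on $\Omega$, where $\lambda_m$ is measurable, $0\le\lambda_m\le\Lambda$ ($\Lambda$ constant), and $\lambda_m\to0$ a.e. on $\Omega$.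

**Step 1: truncation.** This makes the metric locally bounded, with curvature loss only where $\xi$ is very negative. Let $\xi_0$ be a smooth metric, $i\partial\bar\partial\xi_0\ge-C\omega$ with $C\ge0$ continuous, and $f=\xi-\xi_0$, a global upper semicontinuous function. Let $g$ be smooth and convex, $0\le g'\le1$, $g(x)=x$ for $x\ge-1$, $g$ constant for $x\le-3$, and $g_M(x)=Mg(x/M)$, $M\ge1$. Since $g'\le1$ and $g(-1)=-1$, $x\le g_M(x)\le\max(x,-M)$. Put $\xi^M=\xi_0+f^M$ with $f^M=g_M(f)$. Then $\xi^M\ge\xi$, $\xi^M$ is locally bounded, and it is bounded above locally uniformly in $M$. Locally let $\xi_\varepsilon\downarrow\xi$ be convolutions of the psh weight and $f_\varepsilon=\xi_\varepsilon-\xi_0$. By convexity of $g_M$ and $i\partial\bar\partial\xi_\varepsilon\ge0$,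
$$i\partial\bar\partial(\xi_0+g_M(f_\varepsilon))\ge i\partial\bar\partial\xi_0+g_M'(f_\varepsilon)\,(i\partial\bar\partial\xi_\varepsilon-i\partial\bar\partial\xi_0)\ge(1-g_M'(f_\varepsilon))\,i\partial\bar\partial\xi_0 .$$
Letting $\varepsilon\to0$,
$$i\partial\bar\partial\xi^M\ge-C\zeta_M\omega,\qquad\zeta_M=1-g_M'(f)\in[0,1]\quad(g_M'(-\infty)=0). \tag{9}$$
Also $\xi_0+g_M(f_\varepsilon)$ decreases to $\xi^M$, so in a chart $\xi^M+C'|z|^2$ is psh, pointwise, for some $C'$ independent of $M$. Where $f>-\infty$, that is a.e., $\zeta_M=0$ and $\xi^M=\xi$ for $M$ large.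

**Step 2: smoothing in charts.** Let $\Omega\Subset\Omega'\Subset X$. Choose finitely many charts $z_j$ onto neighborhoods of $\bar B(0,3)$, with all bundles trivial, such that the sets $V_j=\{|z_j|<1\}$ cover $\bar\Omega'$; put $V'_j=\{|z_j|<2\}$. On $V'_j$, in the frame of chart $j$, let $\xi_{j,\varepsilon}=\xi^M*\rho_\varepsilon+C_j\varepsilon^2$ (convolution in $z_j$, bounded radial kernel of mass $1$ supported in $\bar B(0,\varepsilon)$). Since $\xi^M+C'|z_j|^2$ is psh, it is at most its convolution, and $|z|^2*\rho_\varepsilon=|z|^2+\text{const}\cdot\varepsilon^2$. So for suitable $C_j$ independent of $M$ we have $\xi_{j,\varepsilon}\ge\xi^M$. By (9), $i\partial\bar\partial\xi_{j,\varepsilon}\ge-C''(\zeta_M*_j\rho_\varepsilon)\omega$ with $C''$ independent of $M,\varepsilon$. We regard $\xi_{j,\varepsilon}$ as a metric over $V'_j$.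

**Step 3: for fixed $M$, $\xi_{j,\varepsilon}-\xi_{k,\varepsilon}\to0$ uniformly on $V'_j\cap V'_k$ as $\varepsilon\to0$.** This lets us glue. First let $p$ be psh near $\bar B(0,3)$, $|p|\le A_0$, and $m_r(x)=\sup_{\bar B(x,r)}p$ for $x\in\bar B(0,2)$. As a function of $\log r$, $m_r(x)$ is convex and nondecreasing. Comparing slopes on $[\log r,\log Kr]$ and $[\log Kr,0]$, for $K\ge1$ and $Kr<1$,
$$0\le m_{Kr}-m_r\le\frac{2A_0\log K}{\log\frac1{Kr}}\longrightarrow0\quad\text{uniformly in }x\text{ as }r\to0.$$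
Next, if $|y-x|\le r/2$, then $B(x,r)\subset B(y,\frac{3r}2)\subset B(x,2r)$, and $m_{2r}(x)-p\ge0$ is superharmonic on $B(x,2r)$. So $m_{2r}(x)-p(y)$ is at least its average over $B(y,\frac{3r}2)$, hence at least $(2/3)^{2n}\,\mathrm{avg}_{B(x,r)}(m_{2r}(x)-p)$. Take the infimum over $y$, which turns the left side into $m_{2r}(x)-m_{r/2}(x)$, and use $\rho_r\le\text{const}\cdot r^{-2n}$:
$$0\le m_r-p*\rho_r\le m_{2r}-p*\rho_r\le C(m_{2r}-m_{r/2})\to0\quad\text{uniformly on }\bar B(0,2).$$
Apply this to $p=\xi_0+f^M+C'|z_j|^2$ in the frame of chart $j$. The functions $\xi_0$ and $|z_j|^2$ are Lipschitz, so they vary by $O(\varepsilon)$ on balls of radius $O(\varepsilon)$. With $B_j$ denoting balls in the coordinate $z_j$, we obtain $\xi_{j,\varepsilon}-\xi_0-\sup_{\bar B_j(x,\varepsilon)}f^M\to0$ and $\sup_{\bar B_j(x,K\varepsilon)}f^M-\sup_{\bar B_j(x,\varepsilon/K)}f^M\to0$, uniformly on $V'_j$. On $V'_j\cap V'_k$ there is $K$ such that $\bar B_j(x,\varepsilon/K)\subset\bar B_k(x,\varepsilon)\subset\bar B_j(x,K\varepsilon)$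 for all small $\varepsilon$. Since $\xi_0$ is a global metric and $f^M$ a global function, the claim follows.

**Step 4: gluing.** Given $\varsigma>0$ take $\varepsilon$ so small that all differences in Step 3 are at most $\varsigma$. Let $u_j=\xi_{j,\varepsilon}+2\varsigma(\frac52-|z_j|^2)$ on $V'_j$. At points of $V'_j$ close to $\partial V'_j$ the added term of $u_j$ is $\le-2\varsigma$, while on $V_k$ the added term of $u_k$ is $\ge3\varsigma$. So there $u_k-u_j\ge-\varsigma+3\varsigma+2\varsigma>2\varsigma$, and $u_j$ may be dropped. Every $x\in\Omega'$ lies in some $V_k$, so $G=\mathcal M_\varsigma\big((u_j)_{j:\,x\in V'_j}\big)$ is smooth on $\Omega'$, and $G\ge u_k\ge\xi^M\ge\xi$. The added terms are at most $5\varsigma$, so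
$$0\le G-\xi^M\le\max_j(\xi_{j,\varepsilon}-\xi^M)+6\varsigma,\qquad i\partial\bar\partial G\ge-C'''\Big(\max_{j:\,x\in V_j'}\zeta_M*_j\rho_\varepsilon+\varsigma\Big)\omega ,$$
with $C'''$ independent of $M,\varepsilon,\varsigma$. Take $M=m$, $\varsigma=1/m$, and $\varepsilon=\varepsilon_m\to0$ so small that also $\|\xi_{j,\varepsilon_m}-\xi^m\|_{L^1(V'_j)}\le1/m$. Call the result $G_m$. Then $G_m-\xi^m\to0$ in $L^1(\Omega')$. Since $0\le\zeta_m\le1$ and $\zeta_m\to0$ a.e., $\zeta_m\to0$ in $L^1_{loc}$. So the error functions are bounded and tend to $0$ in $L^1(\Omega')$. Pass to a subsequence converging a.e.: then $G_m\to\xi$ and the error functions tend to $0$ a.e. on $\Omega'$.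

**Step 5: extension to $X$.** Let $\varrho\in C_c^\infty(\Omega')$, $0\le\varrho\le1$, $\varrho=1$ on $\Omega$, let $(\vartheta_l)$ be a locally finite partition of unity with compact supports in charts, and $\varepsilon_l>0$ small. Put $\xi_m=\varrho G_m+(1-\varrho)\sum_l\vartheta_l\,(\xi*_l\rho_{\varepsilon_l/m})$. A pointwise convex combination of metrics is a metric. Convolutions of psh weights are $\ge\xi$ and decrease to $\xi$. On $\Omega$, $\xi_m=G_m$. $\square$

Apply Lemma 3 to $\phi$ and $\chi$, with a common $\lambda_m$. We also need $t_m\ge t_0$, which smoothing may destroy. So **replace** $\phi_m$ by $\mathcal M_{1/m}(\phi_m,\ \chi_m+\delta\log|s|^2+1)$. Both entries are metrics of $L$. The second tends to $-\infty$ at $S$, so the result equals the old $\phi_m$ near $S$ and is smooth. It is $\ge\phi$, locally uniformly bounded above, and has the same curvature bound on $\Omega$, because $\log|s|^2$ is pluriharmonic off $S$. It still tends to $\phi$ a.e., since $\chi+\delta\log|s|^2+1=\phi-\delta t+1\le\phi$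 a.e. Being at least the second entry, it gives
$$t_m:=\frac{\phi_m-\chi_m}\delta-\log|s|^2\ \ge\ t_0\quad\text{on }X\setminus S,\qquad t_m\to t\ \text{a.e.} \tag{10}$$
The function $t_m$ is smooth off $S$, tends to $\infty$ at $S$, and $i\partial\bar\partial t_m=\frac1\delta(i\partial\bar\partial\phi_m-i\partial\bar\partial\chi_m)$ off $S$. Since $\phi_m\le C$ locally and $\chi_m\ge\chi$, locally $t_m\le(C-\chi)/\delta-\log|s|^2$, a majorant independent of $m$ and in every $L^r_{loc}$. For fixed $N$ put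
$$\hat\phi_m=\phi_m+\nu_N(t_m)\ \text{(smooth on }X),\qquad\hat\phi=\phi+\nu_N(t).$$
Then $\hat\phi_m\ge\phi_m\ge\phi$, $\hat\phi_m\to\hat\phi$ a.e., both are locally uniformly bounded above, and
$$e^{-\hat\phi_m}\le e^{-\phi}\le e^{\nu(t_0)}e^{-\hat\phi}. \tag{11}$$

## 7. The penalized projection and its strong convergence

Fix $\tau\in D^{0,n-1}(X,L^*)$ and $\sigma\in(0,1)$. For $m\le\infty$ (with $\hat\phi_\infty=\hat\phi$) let $\|\cdot\|_m$ be the norm of $L^2(X;\omega,\hat\phi_m)$, which is contained in $L^2_{loc}$ because $\hat\phi_m$ is locally bounded above. On $\mathrm{Dom}_m=\{b\in L^2_{n,1}(\hat\phi_m):\bar\partial b\in L^2(\hat\phi_m)\}$, with $\bar\partial$ in the sense of distributions, let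
$$q_m(b)=\|b\|_m^2+\sigma^{-1}\|\bar\partial b\|_m^2,$$
a complete Hilbert norm. The functional $b\mapsto\int b\wedge\tau$ is bounded, again because $\hat\phi_m$ is bounded above on $\operatorname{supp}\tau$. By Riesz there is $a_m\in\mathrm{Dom}_m$ with $q_m(b,a_m)=\int_Xb\wedge\tau$ for all $b\in\mathrm{Dom}_m$. Put $\beta_m=\sigma^{-1}\bar\partial a_m$.

**Lemma 4.** $e^{-\hat\phi_m/2}a_m\to e^{-\hat\phi/2}a_\infty$ and $e^{-\hat\phi_m/2}\beta_m\to e^{-\hat\phi/2}\beta_\infty$ in $L^2(X)$ as $m\to\infty$. (Here $\varphi_0$ is a fixed smooth metric of $L$, $e^{-\hat\phi_m/2}$ stands for $e^{-(\hat\phi_m-\varphi_0)/2}$, and $L^2(X)=L^2(X;\omega,\varphi_0)$.)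

**Proof.** The numbers $q_m(a_m)=\int a_m\wedge\tau=\sup_b|\int b\wedge\tau|^2/q_m(b)$ are bounded in $m$. By (11) and dominated convergence, $a_\infty\in\mathrm{Dom}_m$ and $q_m(a_\infty)\to q_\infty(a_\infty)$. So if $a_\infty\ne0$,
$$\liminf q_m(a_m)\ge\lim\frac{|\int a_\infty\wedge\tau|^2}{q_m(a_\infty)}=q_\infty(a_\infty),$$
and this is trivial if $a_\infty=0$.

For the opposite bound, from any subsequence extract a further one with $q_m(a_m)\to\ell_0$ and weak limits $e^{-\hat\phi_m/2}a_m\rightharpoonup x$, $e^{-\hat\phi_m/2}\bar\partial a_m\rightharpoonup y$ in $L^2(X)$. Since $e^{\hat\phi_m/2}\to e^{\hat\phi/2}$ a.e. and locally boundedly, multiplication of a compactly supported $L^2$ test form by $e^{\hat\phi_m/2}$ converges strongly. Hence $a_m\rightharpoonup a:=e^{\hat\phi/2}x$ and $\bar\partial a_m\rightharpoonup e^{\hat\phi/2}y$ weakly in $L^2_{loc}$, and $\bar\partial a=e^{\hat\phi/2}y$. So $a\in\mathrm{Dom}_\infty$ and $q_\infty(a)\le\ell_0=\lim\int a_m\wedge\tau=\int a\wedge\tau$.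 If $\ell_0>0$, then $a\ne0$ and $q_\infty(a_\infty)\ge|\int a\wedge\tau|^2/q_\infty(a)\ge\ell_0$. Together with $\ell_0\ge q_\infty(a_\infty)\ge0$ we get $\ell_0=q_\infty(a_\infty)$ in all cases. So $q_m(a_m)\to q_\infty(a_\infty)$ for the whole sequence. As $q_m(a_\infty,a_m)=\int a_\infty\wedge\tau=q_\infty(a_\infty)$,
$$q_m(a_m-a_\infty)=q_m(a_m)-2q_\infty(a_\infty)+q_m(a_\infty)\to0 .$$
Finally $e^{-\hat\phi_m/2}a_\infty\to e^{-\hat\phi/2}a_\infty$ in $L^2(X)$ by (11) and dominated convergence, and likewise for $\bar\partial a_\infty$. $\square$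

Now let $m<\infty$, write $T=\bar\partial$, and let $T^*$ be its formal adjoint for $(\omega,\hat\phi_m)$. We set up the dictionary between $(n,q)$-forms and dual forms. To a smooth $(n,1)$-form $v$ associate the $(0,n-1)$-form $\tau_v$ with $b\wedge\tau_v=\langle b,v\rangle e^{-\hat\phi_m}dV$ for all $b$. Let $\alpha=\alpha_m$ be the form with $\tau_\alpha=\tau$, and put $|\tau|^2e^{\hat\phi_m}:=|\alpha|^2e^{-\hat\phi_m}$. In a frame $\alpha_m$ is $e^{\hat\phi_m}$ times a form independent of $m$, so $|\tau|^2$ does not depend on $m$, and we also write $|\tau|^2e^\phi$. For $f\in D^{n,0}$, $(f,T^*v)=\int\bar\partial f\wedge\tau_v=(-1)^{n+1}\int f\wedge\bar\partial\tau_v$, so $f\wedge(-1)^{n+1}\bar\partial\tau_v=\langle f,T^*v\rangle e^{-\hat\phi_m}dV$, and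
$$|T^*\alpha|^2e^{-\hat\phi_m}dV=|\bar\partial\tau|^2e^{\hat\phi_m}. \tag{12}$$
For $e\in D^{n,2}$ let $\mu_e\in D^{0,n-2}(X,L^*)$ be given by $b'\wedge\mu_e=\langle b',e\rangle e^{-\hat\phi_m}dV$ for all $(n,2)$-forms $b'$. Then $\int b\wedge\tau_{T^*e}=\int\bar\partial b\wedge\mu_e=(-1)^n\int b\wedge\bar\partial\mu_e$, so
$$\tau_{T^*e}=(-1)^n\bar\partial\mu_e . \tag{13}$$
Testing the definition of $a=a_m$ with $b\in D^{n,1}$ gives $(b,a)+(Tb,\beta)=(b,\alpha)$. Using $T^*T^*=0$, we obtain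
$$T^*\beta=\alpha-a,\quad Ta=\sigma\beta,\quad T\beta=0,\quad T^*a=T^*\alpha,\quad TT^*\beta=T\alpha-\sigma\beta. \tag{14}$$
Hence $(TT^*+T^*T)a=TT^*\alpha+\sigma(\alpha-a)$. By ellipticity $a$, and then $\beta$, is smooth. From $\|a\|^2+\sigma\|\beta\|^2=q_m(a)=(a,\alpha)_m$,
$$\|a\|\le\|\alpha\|,\qquad\|\beta\|\le\sigma^{-1/2}\|\alpha\|,\qquad\|T^*\beta\|\le2\|\alpha\| . \tag{15}$$

## 8. The weighted inequality for forms

In this section and in Section 10, integrals of pointwise inner products carry the weight $e^{-\hat\phi_m}dV$, we write $t=t_m$, and $h,h',w,w^0,\varpi$ are evaluated at $t_m$. The function $h_N(t_m)$ is smooth and positive on $X$ (constant near $S$); $h',w,w^0$ vanish for $t_m\ge N+1$.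

**Lemma 5.** For $b\in D^{n,q}(X,L)$, $q\ge1$, $\operatorname{supp}b\subset\Omega$,
$$\int w|\iota_tb|^2\le\int h|Tb|^2+\int h|T^*b|^2-2\mathrm{Re}\int\langle T^*b,h'\iota_tb\rangle+q\int h\lambda_m|b|^2, \tag{16}$$
and, equivalently,
$$\int w|\iota_tb|^2+\int h|T^*b|^2\le\int h|Tb|^2+2\mathrm{Re}\int\langle T^*b,T^*(hb)\rangle+q\int h\lambda_m|b|^2. \tag{17}$$

**Proof.** This is Step 2 of Section 1 in higher degree. Apply (R1) with $\Phi=\hat\phi_m-\log h$. We have $e^{-\Phi}=he^{-\hat\phi_m}$. From $(Tf,hb)=(T(hf)-\bar\partial h\wedge f,b)$ we get $T^*(hb)=hT^*b-\iota_hb$ with $\iota_h=h'\iota_t$, and $T^*_\Phi b=h^{-1}T^*(hb)=T^*b-h^{-1}\iota_hb$. So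
$$\|T^*_\Phi b\|_\Phi^2=\int h|T^*b|^2-2\mathrm{Re}\int\langle T^*b,\iota_hb\rangle+\int h^{-1}|\iota_hb|^2,$$
$$h\,i\partial\bar\partial\Phi=\Xi+h^{-1}i\partial h\wedge\bar\partial h,\qquad\Xi=h\,i\partial\bar\partial\hat\phi_m-i\partial\bar\partial h.$$
The terms $h^{-1}|\iota_hb|^2$ cancel and leave
$$\int\langle[\Xi,\Lambda]b,b\rangle\le\int h|Tb|^2+\int h|T^*b|^2-2\mathrm{Re}\int\langle T^*b,h'\iota_tb\rangle .$$
On $\Omega\setminus S$, by Lemma 2,
$$\Xi=h\,i\partial\bar\partial\phi_m-(1-\theta_N)i\partial\bar\partial t+w\,i\partial t\wedge\bar\partial t=\Big(h-\frac{1-\theta_N}\delta\Big)i\partial\bar\partial\phi_m+\frac{1-\theta_N}\delta i\partial\bar\partial\chi_m+w\,i\partial t\wedge\bar\partial t .$$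
Since $h\ge\frac1\delta\ge\frac{1-\theta_N}\delta\ge0$, this is $\ge-h\lambda_m\omega+w\,i\partial t\wedge\bar\partial t$. For $t_m>N+1$, in particular near $S$, $\Xi=h\,i\partial\bar\partial\phi_m\ge-h\lambda_m\omega$ and $w=0$. Monotonicity in (R1) gives (16). Inserting $h'\iota_tb=hT^*b-T^*(hb)$ into (16) gives (17). $\square$

## 9. Local extensions and the mass of thin shells

The first lemma bounds the mean of $e^{-f}$ over a small circle by its value at the center, for a subharmonic function that is not too negative there.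

**Lemma 6.** There is a function $\varepsilon(y)\to0$ $(y\to\infty)$ such that for every $y>64$ and every subharmonic $f\le0$ on the unit disc with $f(0)=-A$, $A\le\sqrt y$,
$$\frac1{2\pi}\int_0^{2\pi}e^{-f(e^{-y/2}e^{i\vartheta})}d\vartheta\le(1+\varepsilon(y))\,e^{-f(0)} .$$

**Proof.** Put $r=e^{-y/2}$, $\rho=\sqrt r\le\frac12$, $\mu=\frac1{2\pi}\Delta f$, $\mu_0=\mu(D_\rho)$. Poisson–Jensen on $D_\rho$ reads $f=\mathcal P-\int_{D_\rho}g(\cdot,\zeta)d\mu(\zeta)$ with $\mathcal P\le0$ harmonic and $g(z,\zeta)=\log\frac{|\rho^2-\bar\zeta z|}{\rho|z-\zeta|}\ge0$. For $|z|=r=\rho^2$, Harnack gives $-\mathcal P(z)\le\frac{1+\rho}{1-\rho}(-\mathcal P(0))\le(1+4\rho)(-\mathcal P(0))$. As $A=-\mathcal P(0)+\int g(0,\zeta)d\mu$, we get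
$$-f(z)\le A+4\rho A+\int_{D_\rho}d(z,\zeta)\,d\mu(\zeta),\qquad d=g(z,\zeta)-g(0,\zeta)\le\log2+\log\frac{|\zeta|}{|z-\zeta|}.$$
Indeed $g(0,\zeta)=\log(\rho/|\zeta|)$ and $|\rho^2-\bar\zeta z|\le2\rho^2$; note $\mu(\{0\})=0$ because $f(0)$ is finite. If $\mu_0=0$ the last integral is $0$. If $\mu_0>0$, Jensen's inequality gives $\exp\int d\,d\mu\le\frac1{\mu_0}\int e^{\mu_0d}d\mu$. With $x=\min(r/|\zeta|,|\zeta|/r)$, the mean over $|z|=r$ of $(|\zeta|/|z-\zeta|)^{\mu_0}$ is at most $\frac1{2\pi}\int|1-xe^{i\vartheta}|^{-\mu_0}d\vartheta$: write $|\zeta|/|z-\zeta|=|1-z/\zeta|^{-1}$ if $|\zeta|\ge r$, and $|\zeta|/|z-\zeta|\le|1-\zeta/z|^{-1}$ if $|\zeta|<r$. Expanding $(1-z)^{-\mu_0/2}$ in a power series shows that this is nondecreasing in $x$ and in $\mu_0$. So it is at most $C_{\mu_0}:=\frac1{2\pi}\int|1-e^{i\vartheta}|^{-\mu_0}d\vartheta$, and $C_{\mu_0}\to1$ as $\mu_0\to0$. Hence the mean of $e^{-f}$ over $|z|=r$ is at most $e^Ae^{4\rho A}2^{\mu_0}C_{\mu_0}$.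

Poisson–Jensen at $0$ on $D_{\sqrt\rho}$ gives $A\ge\mu_0\log(\sqrt\rho/\rho)=\frac{\mu_0}2\log\frac1\rho=\frac{\mu_0y}8$, so $\mu_0\le8A/y\le8/\sqrt y<1$. Also $\rho A\le e^{-y/4}\sqrt y$. So $1+\varepsilon(y)=\exp(4\sqrt ye^{-y/4})\,2^{8/\sqrt y}\,C_{8/\sqrt y}$ works. $\square$

**Lemma 7.** Let $K\subset X$ be compact. There is a smooth $\tilde U$ near $K$ with values in $K_X+(S)+L$ such that $\tilde U=ds\wedge u$ on $S$, $\bar\partial\tilde U/s$ is smooth, and

1. $\int_K|\bar\partial\tilde U/s|^2_\omega e^{-\phi}dV<\infty$ and $\tilde U/s\in L^1(K)$;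
2. for each $N$ and approximations as in Section 6, the functions $\theta_N'(t_m)|\tilde U/s|^2e^{-\phi_m}$ have an integrable majorant on $K$ independent of $m$;
3. $A_N:=\int_K\theta_N'(t)|\tilde U/s|^2e^{-\phi}$ satisfies $\liminf_{N\to\infty}A_N\le2\pi I$.

**Step 1: construction.** Around $x\in K\cap S$ choose a chart $P$, the unit polydisc with closure in a larger chart, centered at $x$, and frames such that $s=z_1e_S$ and, on $P$, $\phi\le0$, $\chi\le C$, with $C\ge0$. Put $y=-\log|z_1|^2>0$, so $t=y+(\phi-\chi)/\delta$ on $P$. If $\phi\equiv-\infty$ on $S\cap P$, then $u=0$ there because $I<\infty$; take $U_P=0$. Otherwise $\phi|_{S\cap P}$ is psh. By (R2) on $S$ (trivially if $n=1$), after shrinking and rescaling the polydisc, $\int_{S\cap P}|u|^2e^{-(1+\gamma)\phi}<\infty$ for some $\gamma>0$, where $u=u(z')dz'\otimes e_L$. Then (R3) with $\Phi=(1+\gamma)\phi$ gives $U_P=F\,dz_1\wedge dz'\otimes e_S\otimes e_L$ with $F(0,z')=u(z')$ and, since $1-\log|z_1|=1+\frac y2\le1+y$,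
$$\int_P|F|^2|z_1|^{-2}(1+y)^{-2}e^{-(1+\gamma)\phi}d\lambda<\infty . \tag{18}$$
Around points of $K\setminus S$ take charts with closure disjoint from $S$, and $U=0$. Take a finite subcover $(B_j)$ with sections $U_j$, and $\pi_j\in C_c^\infty(B_j)$, $\pi_j\ge0$, $\sum\pi_j\le1$, $\sum\pi_j=1$ near $K$. As $\phi\le0$ in the frames used, (18) persists for smaller $\gamma$, so we use one common $\gamma$. Put $\tilde U=\sum\pi_jU_j$. On $S\cap B_j$, $U_j=ds\wedge u$ in all cases, so $\tilde U=ds\wedge u$ on $S$ near $K$. Near $K$, since $\sum\pi_i=1$ and $\sum\bar\partial\pi_j=0$,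
$$\frac{\bar\partial\tilde U}s=\sum_{i,j}\pi_i\,\bar\partial\pi_j\,v_{ji},\qquad v_{ji}=\frac{U_j-U_i}s .$$
The $v_{ji}$ are holomorphic on $B_i\cap B_j$ because $U_j=U_i$ on $S$ and $s$ vanishes to first order. So $\bar\partial\tilde U/s$ is smooth.

**Step 2: item 1.** On the compact set $G=\operatorname{supp}\pi_i\cap\operatorname{supp}\pi_j\subset B_i\cap B_j$, $v=v_{ji}$ is bounded. If $U_i=U_j=0$ there is nothing to prove. Otherwise $|v|^2\le2(|U_i/s|^2+|U_j/s|^2)$, and each nonzero term is controlled by (18) in its own chart. If both charts carry a function $y$, these differ on $G$ by a bounded amount, and so do the weights $\phi$. So, with $y$ from a chart whose section is nonzero, $\int_G|v|^2(1+y)^{-2}e^{-(1+\gamma)\phi}<\infty$. By Hölder with exponents $1+\gamma$ and $\frac{1+\gamma}\gamma$,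
$$\int_G|v|^2e^{-\phi}\le\Big(\int_G|v|^2(1+y)^{-2}e^{-(1+\gamma)\phi}\Big)^{\frac1{1+\gamma}}\Big(\int_G|v|^2(1+y)^{2/\gamma}\Big)^{\frac\gamma{1+\gamma}}<\infty ,$$
the second factor being finite because $v$ is bounded and $y$ is logarithmic. Finally $\tilde U$ is bounded on $K$ and $1/|z_1|$ is locally integrable.

**Step 3: item 2.** Near $K$, convexity gives $|\tilde U|^2\le\sum\pi_j|U_j|^2$. Consider $\operatorname{supp}\pi_j$ with $U_j\ne0$, at points where $\theta_N'(t_m)\ne0$, so $t_m\le N+1$. With $C'\ge0$ an upper bound of the $\chi_m$ there, $y=t_m-(\phi_m-\chi_m)/\delta\le N+1+(C'-\phi)/\delta$, because $\phi_m\ge\phi$. Hence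
$$|F|^2|z_1|^{-2}e^{-\phi_m}\le\big[|F|^2|z_1|^{-2}(1+y)^{-2}e^{-(1+\gamma)\phi}\big](1+y)^2e^{\gamma\phi}\le C_N[\cdots],$$
since $(N+2+(C'+x)/\delta)^2e^{-\gamma x}$ is bounded for $x=-\phi\ge0$. By (18) the bracket is integrable.

**Step 4: item 3, reduction to one chart.** We average over $N$. For every $r\ge t_0$, $\int_{t_0}^N\theta'_{N'}(r)dN'=\theta(r-t_0)-\theta(r-N)\le1_{\{r\le N+1\}}$. So $\int_{t_0}^NA_{N'}dN'\le\sum_j\int_{\{t\le N+1\}}\pi_j|U_j/s|^2e^{-\phi}$. It suffices to show, for each $j$ with $U_j\ne0$,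
$$\limsup_{N\to\infty}\frac1N\int_{\{t\le N+1\}}\pi_j|U_j/s|^2e^{-\phi}\le2\pi\int_S\pi_j\,c_{n-1}u\wedge\bar u\,e^{-\phi}. \tag{19}$$
Then, as $\sum\pi_j\le1$, the averages of $A_{N'}$ have $\limsup\le2\pi I$, so $\liminf A_N\le2\pi I$.

**Step 5: proof of (19).** With $z_1=e^{-y/2}e^{i\vartheta}$ we have $|z_1|^{-2}d\lambda(z_1)=\frac12dy\,d\vartheta$, so $\pi_j|U_j/s|^2e^{-\phi}=2^{n-1}d\;dy\,d\vartheta\,d\lambda(z')$ with density $d:=\pi_j|F|^2e^{-\phi}$. By (18), $W:=\int\pi_j|F|^2e^{-(1+\gamma)\phi}(1+y)^{-2}dy\,d\vartheta\,d\lambda'<\infty$. On $\{t\le N+1\}$, $y=t-(\phi-\chi)/\delta\le N+1+(C+|\phi|)/\delta$. Let $P'\subset P$ be a closed polydisc centered at $0$ containing $\operatorname{supp}\pi_j$; $F$ and its derivatives are bounded on $P'$.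

On the part $\phi<-\sqrt N$, $t\le N+1$, writing $d=[\pi_j|F|^2e^{-(1+\gamma)\phi}(1+y)^{-2}](1+y)^2e^{\gamma\phi}$ we get $\int d\le W\sup_{x\ge\sqrt N}\big(N+2+\frac{C+x}\delta\big)^2e^{-\gamma x}\to0$.

On the part $\phi\ge-\sqrt N$, $t\le N+1$, we have $y\le N^*:=N+1+(C+\sqrt N)/\delta$. Let $M_y=\frac2\gamma\log(1+y)$ and fix $y_0>64$. We distinguish four regions.

1. Where $\phi<-M_y$: $e^{\gamma\phi}\le(1+y)^{-2}$, so $d\le\pi_j|F|^2e^{-(1+\gamma)\phi}(1+y)^{-2}$; the total is at most $W$.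
2. Where $\phi\ge-M_y$ and $y\le y_0$: $d$ is bounded; the total is $O(1)$.
3. Where $\phi\ge-M_y$, $y>y_0$ and $\phi(0,z')<-\sqrt y$: since $|F(z)-u(z')|\le\text{const}\cdot e^{-y/2}$, $d\le(1+y)^{2/\gamma}(2|u(z')|^2+C''e^{-y})$. Moreover $\int_{\phi(0,z')<-\sqrt y}|u|^2d\lambda'\le e^{-\sqrt y}\int|u|^2e^{-\phi(0,\cdot)}d\lambda'$ over the $z'$-projection of $P'$. The total is at most $C'''\int_0^\infty(1+y)^{2/\gamma}(e^{-\sqrt y}+e^{-y})dy<\infty$.
4. Where $\phi\ge-M_y$, $y>y_0$ and $\phi(0,z')\ge-\sqrt y$: on $P'$, $\pi_j|F|^2\le\pi_j(0,z')|u(z')|^2+C''e^{-y/2}$. By Lemma 6 applied to $\phi(\cdot,z')$, and since $e^{-\phi(0,z')}\le e^{\sqrt y}$ here, the integral of $d$ over $(\vartheta,z')$ is at most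
$$2\pi(1+\varepsilon(y))\Big[\int\pi_j(0,z')|u|^2e^{-\phi(0,z')}d\lambda'+C'''e^{-y/2+\sqrt y}\Big].$$

Regions 1–3 contribute $O(1)$. Integrate region 4 over $y_0<y\le N^*=N(1+o(1))$ and divide by $N$: the limit superior is at most $2\pi\int\pi_j(0,z')|u|^2e^{-\phi(0,z')}d\lambda'$. Multiplying by $2^{n-1}$ and using $c_{n-1}u\wedge\bar u=2^{n-1}|u|^2d\lambda'$ gives (19). $\square$

## 10. The inequality for $\ell(\tau)=\int_Su\wedge\tau$

**Proposition 8.** Under (H), for all $\tau\in D^{0,n-1}(X,L^*)$,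
$$|\ell(\tau)|^2\le\frac I{2\pi k}\int_X\frac{|\bar\partial\tau|^2e^\phi}{c(t)} . \tag{20}$$

The right side is finite, because $1/c(t)\le(1+t)^2/a$, $t\in L^2_{loc}$ and $\phi$ is locally bounded above.

Set-up, in the order in which things are chosen. Fix $\sigma,\epsilon\in(0,1)$ and $\kappa\in C_c^\infty(X)$, $0\le\kappa\le1$, $\kappa=1$ near $\operatorname{supp}\tau$, $|\bar\partial\kappa|\le\epsilon$. Let $K=\operatorname{supp}\kappa$ and $\tilde U$ as in Lemma 7. For each $N$ take $\hat\kappa=\hat\kappa_N\in C_c^\infty(X)$, $0\le\hat\kappa\le1$, $\hat\kappa=1$ near $K$, $|\bar\partial\hat\kappa|\le\hat\epsilon=\hat\epsilon_N<1$, with $\hat\epsilon_N$ to be chosen in Step 4. Let $\Omega\Subset X$ be a neighborhood of $\operatorname{supp}\hat\kappa$, take the approximations of Section 6 for $\Omega$, and $a,\beta,\alpha$ as in Section 7, suppressing $m,N$. Let $H=\max h_N$ and $\varpi_N=\max_{[t_0,N+1]}\varpi$. The letter $E$ denotes any quantity with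
$$|E|\le C_{N,\sigma}\Big(\hat\epsilon\|\alpha\|^2+\int\lambda_m\hat\kappa^2(|a|^2+|\beta|^2)\Big),$$
where $C_{N,\sigma}$ depends only on $N,\sigma,\delta,c,\theta$, and not on $m,\kappa,\hat\kappa,\Omega$. Put
$$Q_m=\int\varpi(t_m)|\alpha|^2,\qquad R_m=\int\varpi(t_m)|T^*\alpha|^2 .$$

**Step 1: estimate of $\beta$.** We show that $\beta$ is under control both on shells and, with a factor $\sigma$, globally:
$$\int\theta_N'|\iota_t(\hat\kappa\beta)|^2+2\sigma\int h|\hat\kappa\beta|^2\le2Q_m+E . \tag{21}$$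
Apply (17), $q=2$, to $b=\hat\kappa\beta$. Here $Tb=\bar\partial\hat\kappa\wedge\beta$ and $T^*b=\hat\kappa T^*\beta-\iota_{\hat\kappa}\beta$. Split $\langle T^*b,T^*(hb)\rangle$ accordingly. Move $T^*$ in the first part, use $TT^*\beta=T\alpha-\sigma\beta$ from (14) and $\hat\kappa=1$ near $\operatorname{supp}\alpha$, then move $T$ back from $\alpha$ and use $T^*(hb)=hT^*b-h'\iota_tb$:
$$\int\langle\hat\kappa T^*\beta,T^*(hb)\rangle=\int h\langle\bar\partial\hat\kappa\wedge T^*\beta,b\rangle+\int h\langle\alpha,T^*\beta\rangle-\int\langle\alpha,h'\iota_t\beta\rangle-\sigma\int h|b|^2,$$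
$$-\int\langle\iota_{\hat\kappa}\beta,T^*(hb)\rangle=-\int h\langle\iota_{\hat\kappa}\beta,T^*b\rangle+\int\langle\iota_{\hat\kappa}\beta,h'\iota_tb\rangle .$$
On $\operatorname{supp}\alpha$ we have $b=\beta$, $T^*b=T^*\beta$ and $2|h\langle\alpha,T^*\beta\rangle|\le h|T^*b|^2+h|\alpha|^2$. By (5),
$$2|\langle\alpha,h'\iota_t\beta\rangle|\le\tfrac12w^0|\iota_tb|^2+2(\varpi-h)|\alpha|^2,\qquad2|\langle\iota_{\hat\kappa}\beta,h'\iota_tb\rangle|\le\tfrac12w^0|\iota_tb|^2+2\varpi_N\hat\epsilon^2|\beta|^2,$$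
the last because $h'=0$ where $t\ge N+1$. The remaining terms are of type $E$ by (15):
$$\int h|Tb|^2\le H\hat\epsilon^2\sigma^{-1}\|\alpha\|^2,\qquad2\Big|\int h\langle\bar\partial\hat\kappa\wedge T^*\beta,b\rangle\Big|\le4H\hat\epsilon\sigma^{-1/2}\|\alpha\|^2,$$
$$2\Big|\int h\langle\iota_{\hat\kappa}\beta,T^*b\rangle\Big|\le2H\hat\epsilon\|\beta\|\big(\|T^*\beta\|+\|\beta\|\big)\le2H\hat\epsilon(2\sigma^{-1/2}+\sigma^{-1})\|\alpha\|^2,$$
$$2\varpi_N\hat\epsilon^2\|\beta\|^2\le2\varpi_N\hat\epsilon\sigma^{-1}\|\alpha\|^2,\qquad2\int h\lambda_m|b|^2\le2H\int\lambda_m\hat\kappa^2|\beta|^2 .$$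
Collecting, the terms $\int h|T^*b|^2$ cancel, the terms $w^0|\iota_tb|^2$ cancel because $w=\theta_N'+w^0$, and $h+2(\varpi-h)\le2\varpi$. This is (21).

**Step 2: estimate of $a$ on shells.** We show
$$\int\theta_N'|\iota_t(\hat\kappa a)|^2\le R_m+2\sigma Q_m+E . \tag{22}$$
Apply (16), $q=1$, to $b=\hat\kappa a$. By (14), $Tb=\sigma\hat\kappa\beta+\bar\partial\hat\kappa\wedge a$ and $T^*b=T^*\alpha-\iota_{\hat\kappa}a$. The two terms of $T^*b$ have disjoint supports, so $|T^*b|^2=|T^*\alpha|^2+|\iota_{\hat\kappa}a|^2$. By (5), $-2\mathrm{Re}\langle T^*b,h'\iota_tb\rangle\le w^0|\iota_tb|^2+(\varpi-h)|T^*b|^2$, and where $t\ge N+1$ the left side is $0$. Since also $h\le\varpi$, in all cases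
$$h|T^*b|^2-2\mathrm{Re}\langle T^*b,h'\iota_tb\rangle\le w^0|\iota_tb|^2+\varpi|T^*\alpha|^2+\max(\varpi_N,H)\,\hat\epsilon^2|a|^2 .$$
Next, $\int h|Tb|^2\le2\sigma^2\int h|\hat\kappa\beta|^2+2H\hat\epsilon^2\|a\|^2$, and by (21) the first term is at most $\sigma(2Q_m+E)$. With $\|a\|\le\|\alpha\|$ and $\int h\lambda_m|b|^2\le H\int\lambda_m\hat\kappa^2|a|^2$, (22) follows.

**Step 3: a bulk formula for $\ell$.** Put $a''=\alpha-T^*(\kappa\beta)$. Since $T^*(\kappa\beta)=\kappa(\alpha-a)-\iota_\kappa\beta$ and $\kappa\alpha=\alpha$,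
$$a''=\kappa a+\iota_\kappa\beta\in D^{n,1},\quad\text{supported in }K.$$
Let $\tau''=\tau_{a''}$. By (13), $\tau''=\tau-(-1)^n\bar\partial\mu$ with $\mu=\mu_{\kappa\beta}\in D^{0,n-2}(X,L^*)$. So $\bar\partial\tau''=\bar\partial\tau$. As $u$ is holomorphic, $\int_Su\wedge\bar\partial\mu=0$ by Stokes on $S$, so $\ell(\tau'')=\ell(\tau)$. This exact cut-off is what the penalty was introduced for.

Let $\Theta=\theta_N(t_m)$, which is smooth and $=1$ near $S$. For an $(n,0)$-current $V$, $\langle\bar\partial V,\tau''\rangle=(-1)^{n+1}\int V\wedge\bar\partial\tau''$. Since $\bar\partial(dz_1/z_1)=2\pi i[z_1=0]$ and $\tilde U=ds\wedge u$ on $S$, near $K$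
$$\bar\partial(\Theta\tilde U/s)=\bar\partial\Theta\wedge\tilde U/s+2\pi i[S]\wedge u+\Theta\,\bar\partial\tilde U/s .$$
Pairing with $\tau''$,
$$2\pi i\,\ell(\tau)=(-1)^{n+1}\int\Theta\frac{\tilde U}s\wedge\bar\partial\tau-\int\bar\partial\Theta\wedge\frac{\tilde U}s\wedge\tau''-\int\Theta\frac{\bar\partial\tilde U}s\wedge\tau''=:J_0-J_1-J_2 .$$
First, $|J_0|\le\int\theta_N(t_m)|\tilde U/s\wedge\bar\partial\tau|$. Second, $J_1=\int\langle\bar\partial\Theta\wedge\tilde U/s,a''\rangle=\int\langle\tilde U/s,\theta_N'\iota_ta''\rangle$, and $\iota_ta''=\iota_t(\kappa a)-\iota_\kappa\iota_t\beta$. On $K$, where $\hat\kappa=1$, $|\iota_t(\kappa a)|\le|\iota_t(\hat\kappa a)|$ and $|\iota_\kappa\iota_t\beta|\le\epsilon|\iota_t(\hat\kappa\beta)|$. With $\hat\phi_m\ge\phi_m$, Cauchy–Schwarz and (21), (22),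
$$|J_1|\le(A_N^m)^{1/2}\big\{[R_m+2\sigma Q_m+E]^{1/2}+\epsilon[2Q_m+E]^{1/2}\big\},\qquad A_N^m=\int_K\theta_N'(t_m)|\tilde U/s|^2e^{-\phi_m}.$$
Third, $\|a''\|\le\|a\|+\epsilon\|\beta\|\le(1+\epsilon\sigma^{-1/2})\|\alpha\|$ and $\hat\phi_m\ge\phi$, so
$$|J_2|\le\Big(\int_K\theta_N(t_m)^2|\bar\partial\tilde U/s|^2e^{-\phi}dV\Big)^{1/2}(1+\epsilon\sigma^{-1/2})\|\alpha\| .$$

**Step 4: $m\to\infty$.** The loss of positivity disappears here. Let $x_m=e^{-\hat\phi_m/2}a_m$, with limit $x$ in $L^2(X)$ by Lemma 4. Then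
$$\int\lambda_m\hat\kappa^2|x_m|^2\le2\int\lambda_m\hat\kappa^2|x|^2+2\Lambda\|x_m-x\|^2\to0,$$
because $0\le\lambda_m\le\Lambda$ and $\lambda_m\to0$ a.e. on $\Omega$. The same holds for $\beta_m$. So the $\lambda_m$-part of $E$ tends to $0$. The other limits follow by dominated convergence. The majorants come from the uniform upper bounds of $\hat\phi_m$, from $\varpi(t_m)\le(1+t_m)^2/(ka)$ with the majorant of $t_m$ in Section 6, and from Lemma 7.

- $\|\alpha_m\|^2=\int|\tau|^2e^{\hat\phi_m}dV\to\int|\tau|^2e^{\hat\phi}dV\le a_\tau^2:=e^{\nu(t_0)}\int|\tau|^2e^\phi dV$.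
- $A_N^m\to A_N$, by item 2 of Lemma 7.
- By (12), $R_m=\int\varpi(t_m)|\bar\partial\tau|^2e^{\hat\phi_m}\to\int\varpi(t)|\bar\partial\tau|^2e^{\phi+\nu_N(t)}\le\int\varpi(t)e^{\nu(t)}|\bar\partial\tau|^2e^\phi=\frac1kR_c$, where $R_c=\int|\bar\partial\tau|^2e^\phi/c(t)$.
- $\lim Q_m\le Q:=e^{\nu(t_0)}\int\varpi(t)|\tau|^2e^\phi dV<\infty$.

The numbers $C_{N,\sigma}$ and $a_\tau$ do not depend on $\hat\kappa$ and $\Omega$, so $\hat\epsilon_N$ can be chosen beforehand with $C_{N,\sigma}\hat\epsilon_N(a_\tau^2+1)\le\frac1N$. We obtain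
$$2\pi|\ell(\tau)|\le A_N^{1/2}\Big\{\big[\tfrac{R_c}k+2\sigma Q+\tfrac1N\big]^{1/2}+\epsilon\big[2Q+\tfrac1N\big]^{1/2}\Big\}+\delta_N,$$
$$\delta_N=\int\theta_N(t)|\tilde U/s\wedge\bar\partial\tau|+\Big(\int_K\theta_N(t)^2|\bar\partial\tilde U/s|^2e^{-\phi}dV\Big)^{1/2}(1+\epsilon\sigma^{-1/2})\,a_\tau .$$
As $t<\infty$ a.e., $\theta_N(t)\to0$ a.e., and item 1 of Lemma 7 gives $\delta_N\to0$ as $N\to\infty$.

**Step 5: $N\to\infty$, $\epsilon\to0$, $\sigma\to0$, in this order.** With $\sigma$, $\epsilon$, $\kappa$ fixed, let $N\to\infty$ along a sequence with $A_N\to\liminf A_N\le2\pi I$: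
$$2\pi|\ell(\tau)|\le(2\pi I)^{1/2}\Big\{\big(\tfrac{R_c}k+2\sigma Q\big)^{1/2}+\epsilon(2Q)^{1/2}\Big\}.$$
$Q$ and $R_c$ do not depend on $\sigma,\kappa,\epsilon$. Let $\epsilon\to0$ (completeness provides $\kappa$ for every $\epsilon$), then $\sigma\to0$: $4\pi^2|\ell(\tau)|^2\le2\pi I\,R_c/k$, which is (20). $\square$

## 11. From the inequality to the section, under (H)

By (20), $\bar\partial\tau\mapsto\ell(\tau)$ is well defined and bounded on a subspace of the Hilbert space of $(0,n)$-forms $\xi$ with $\int|\xi|^2e^\phi/c(t)<\infty$. By Riesz there is an $L$-valued $(n,0)$-form $v$ with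
$$\int_Xv\wedge\bar\partial\tau=\ell(\tau)\quad\text{for all }\tau\in D^{0,n-1}(X,L^*),\qquad\int_Xc(t)|v|^2e^{-\phi}\le\frac I{2\pi k}. \tag{23}$$
Since $e^\phi/c(t)\in L^r_{loc}$ for all $r<\infty$, Hölder gives $v\in L^p_{loc}$ for $1\le p<2$. Put $U=(-1)^{n+1}2\pi i\,s\,v$.

**$U$ is holomorphic.** For test forms $\tau'$ with values in $(L+(S))^*$, $\int sv\wedge\bar\partial\tau'=\int v\wedge\bar\partial(s\tau')=\ell(s\tau')=0$, because $s=0$ on $S$. So $\bar\partial(sv)=0$ in the sense of currents.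

**$U=ds\wedge u$ on $S$.** Since $\langle\bar\partial v,\tau\rangle=(-1)^{n+1}\int v\wedge\bar\partial\tau=(-1)^{n+1}\ell(\tau)$, we have $\bar\partial(U/s)=2\pi i[S]\wedge u$. If $U'$ is a local holomorphic extension of $ds\wedge u$, then $\bar\partial(U'/s)$ is the same current. So $(U-U')/s$ is holomorphic, and $U-U'$ vanishes on $S$.

**Estimate.** By (23), $\int c(t)|U/s|^2e^{-\phi}\le4\pi^2\frac I{2\pi k}=\frac{2\pi}kI=2\pi\big(\frac{c(t_0)}\delta+\int_{t_0}^\infty c\,dr\big)I$.

This is Theorem B under (H). With $c(r)=(1+r)^{-2}$ it proves the statement asked for in Section 2.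

## 12. General weights and the sharp constant

**Proof of Theorem B.** The step approximates $c$ by weights satisfying (H) and passes to the limit. Extend $c$ by the constant $c(t_0)$ to the left of $t_0$. With $\rho\in C_c^\infty((0,1))$, $\rho\ge0$, $\int\rho=1$, put
$$c_j(r)=\int_0^1c\big(r-\tfrac yj\big)\rho(y)\,dy+\frac1j(1+r)^{-2} .$$
Then $c_j$ is smooth near $[t_0,\infty)$ and nonincreasing there, and $c_j\ge\frac1j(1+r)^{-2}$, so $c_j$ satisfies (H) once it is integrable. Since $c$ is nonincreasing, $c_j\ge c$ on $[t_0,\infty)$. Further, $c_j(t_0)=c(t_0)+\frac1j(1+t_0)^{-2}\to c(t_0)$. As $\int_{t_0}^\infty c(r-\frac yj)dr=\frac yjc(t_0)+\int_{t_0}^\infty c\,dr$, each $c_j$ is integrable and $\int_{t_0}^\infty c_j\to\int_{t_0}^\infty c$. Let $U_j$ be the sections of Section 11 for $c_j$. Then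
$$\int_Xc(t)|U_j/s|^2e^{-\phi}\le C_jI,\qquad C_j\to2\pi\Big(\frac{c(t_0)}\delta+\int_{t_0}^\infty c\,dr\Big).$$

We need local uniform bounds for $U_j$. Locally, in frames and on a compact set, let $\omega_c=c(t)|s|^{-2}e^{-\phi}$. By $c(r)\ge ae^{-Ar}$ and (1),
$$\omega_c^{-1}\le a^{-1}e^{At}|s|^2e^\phi=a^{-1}|s|^{2-2A}e^{(1+\frac A\delta)\phi-\frac A\delta\chi}\le C'|s|^{-2A}e^{-A\chi/\delta},$$
because $\phi$ and $|s|$ are bounded above. The function $A\log|s|^2+A\chi/\delta$ is psh, so by Skoda's theorem small positive powers of the right side are integrable on the given compact set. For small $p>0$, Hölder gives on that compact set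
$$\int|U_j|^p\le\Big(\int|U_j|^2\omega_c\Big)^{p/2}\Big(\int\omega_c^{-p/(2-p)}\Big)^{1-p/2}\le\text{const}.$$
As $|U_j|^p$ is psh in local frames, the mean value inequality shows that $(U_j)$ is locally uniformly bounded. A subsequence converges locally uniformly to a holomorphic $U$. Since $U_j=ds\wedge u$ on $S$ for all $j$, also $U=ds\wedge u$ on $S$, and Fatou gives (8). Optimality was shown in Section 3. $\square$

**Proof of Theorem A.** Take $c(r)=e^{-r}$ in Theorem B. The left side of (8) is $\int_Xe^{-t}|U/s|^2e^{-\phi}=\int_Xc_nU\wedge\bar Ue^{-\phi-\psi}$, and the constant is $2\pi\big(\frac1\delta e^{-1/\delta}+e^{-1/\delta}\big)=2\pi\big(1+\frac1\delta\big)e^{-1/\delta}$. It is optimal by Section 3 with the same $c$. $\square$
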